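# How large must a port graph be to realize its Kekulé cell?

## Four ports around one edge

Take six vertices $a,b,c,d,u,v$ and the five edges
$$au,\quad bu,\quad uv,\quad cv,\quad dv .$$
Declare $a,b,c,d$ to be *ports*. We look for matchings that cover $u$ and $v$. The ports may be covered or left free. If $uv$ is used, no port can be covered, and the set of free ports is $\{a,b,c,d\}$. If $uv$ is not used, then $u$ is matched to $a$ or $b$, and $v$ is matched to $c$ or $d$, independently. The possible sets of free ports are therefore
$$K_1=\bigl\{\{a,b,c,d\},\ \{a,c\},\ \{a,d\},\ \{b,c\},\ \{b,d\}\bigr\}.$$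

Could we get the same family from a graph with no vertices other than the ports? In such a graph the set $\{b,d\}$ is free exactly when $ac$ is an edge, and similarly for the other pairs. So the edges would have to be exactly $ac,ad,bc,bd$, a 4-cycle. But a 4-cycle has a perfect matching, so $\emptyset$ would be a free set too, and $\emptyset\notin K_1$. The inner vertices $u,v$ are needed: they are a bottleneck that lets one path through but not two. Since the free sets have even size, the number of vertices must be even, so six is the smallest number.

Here is the general setting.

**Definition.** A *port graph* is a finite simple graph $G=(V,E)$ with a designated subset $P\subseteq V$ of *ports*. (The graph with no vertices is allowed.) An *almost-perfect matching* of $G$ is a set $M\subseteq E$ of pairwise disjoint edges that covers every vertex of $V\setminus P$. Its *free set* is the set of ports not covered by $M$. Subsets of $P$ are called *port assignments*. The *Kekulé cell* $K(G)$ is the family of all free sets of almost-perfect matchings of $G$.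

Writing "pm" for "perfect matching", we have
$$F\in K(G)\iff G-F\text{ has a pm}\qquad(F\subseteq P). \tag{1}$$

**Definition.** A family $K$ of subsets of a finite set $P$ (a *cell*) is *a Kekulé cell* if $K=K(G)$ for some port graph $G$ with port set $P$. We then say that $G$ *realizes* $K$. The class of Kekulé cells is denoted $KC$.

So $K_1$ is a Kekulé cell. The empty cell is one as well: add one isolated non-port vertex to $P$, and it can never be covered.

Suppose now that somebody hands us $P$ and $K$. If $K$ is a Kekulé cell we will find out: list all port graphs with port set $P$, compute their cells, and wait. If $K$ is not a Kekulé cell, this search never stops. The question, which comes from the paper "Graph theory for alternating hydrocarbons with attached ports", is whether there is an algorithm that always halts and tells us whether $K\in KC$.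

The search becomes a decision procedure once we know how many vertices a realization needs. That number is what these notes bound. Throughout, $k=|P|$ and $m^+=\max(m,0)$.

**Theorem 1.** Let $K\neq\emptyset$ be a Kekulé cell on $P$. Then $K$ is the cell of a port graph with at most
$$2k+(k-2)^+\,(|K|+2)\,2^k$$
vertices. Hence $KC$ is decidable.

**Theorem 2.** In Theorem 1 the bound can be replaced by
$$2k+(k-2)^+(|K|+2)\Bigl(\tbinom k2+\tbinom k4\Bigr)=O(k^5|K|).$$
Hence $KC\in\mathrm{NP}$, with $K$ given as a list of subsets of $P$.

*Why the bound in Theorem 1 gives decidability.* Answer "yes" if $K=\emptyset$. Otherwise enumerate, up to isomorphism fixing $P$, the finitely many port graphs with port set $P$ and at most the stated number of vertices. Compute each cell by testing (1) for all $F\subseteq P$, and answer "yes" if and only if one of them equals $K$.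

## Twisting, switching, and all cells with at most four ports

Before the general proof we settle $k\le 4$ by hand. Two simple tools appear.

**Parity.** If $G-F$ has a pm, then $|V|-|F|$ is even. So all members of a Kekulé cell have sizes of the same parity.

**Lemma 1 (twist).** For $T\subseteq P$ let $K^T=\{F\mathbin\triangle T:F\in K\}$. If $K$ has a realization with $n$ vertices, then $K^T$ has one with $n+|T|$ vertices.

*Proof.* For each $p\in T$, rename the vertex $p$ to $p^*$, which is now a non-port, and add a new port $p$ adjacent only to $p^*$. Consider an almost-perfect matching of the new graph and delete from it the edges $pp^*$. What remains is an almost-perfect matching of the old graph. For $p\in T$, the new $p$ is covered exactly when $pp^*$ is used, that is, exactly when the old $p$ is left free by the remaining edges. Conversely, every almost-perfect matching of the old graph extends, by adding $pp^*$ for each $p \in T$ whose old copy is free. So the free sets change exactly by $\triangle\,T$. $\square$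

If $F_0\in K$ and $T=P\setminus F_0$, then $F_0\mathbin\triangle T=P$, so $P\in K^T$. Moreover $|K^T|=|K|$ and $(K^T)^T=K$. Up to a twist we may thus assume $P\in K$: it is possible to leave all ports free at once.

**Switching.** Let $F_1,F_2\in K(G)$ and let $M_i$ be a pm of $G-F_i$. In $M_1\mathbin\triangle M_2$ every vertex has degree at most $2$, a non-port has degree $0$ or $2$, and a port has degree $1$ exactly when it lies in exactly one of $F_1,F_2$. So the components are cycles and paths, and the paths pair up the elements of $F_1\mathbin\triangle F_2$. If a path $R$ joins $p$ to $p'$, then replacing $M_i$ by $M_i\mathbin\triangle E(R)$ changes the free set only at $p$ and $p'$. Hence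
$$F_1\mathbin\triangle\{p,p'\}\in K(G)\quad\text{and}\quad F_2\mathbin\triangle\{p,p'\}\in K(G). \tag{2}$$

**At most three ports.** Every nonempty cell whose members have sizes of the same parity is a Kekulé cell. Twist so that $P\in K$. The other members have size $k-2$, since $k\le3$. Take the graph on vertex set $P$ with one edge $P\setminus F$ for each $F\in K$ with $|F|=k-2$. A matching in a graph on at most three vertices has at most one edge, so the cell is exactly $K$.

**Four ports.** Let $P=\{a,b,c,d\}\in K$, all sizes even. Let $g$ be the graph on $P$ whose edges are the sets $P\setminus F$ with $F\in K$, $|F|=2$. Knowing $K$ is the same as knowing $g$ and whether $\emptyset\in K$. With no inner vertices, $g$ itself realizes $K$ exactly when the statement "$\emptyset\in K$" agrees with "$g$ has a pm". Two situations remain.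

* $\emptyset\in K$ and $g$ has no pm. Then $K$ is not a Kekulé cell. Apply switching to $F_1=P$, $F_2=\emptyset$: two paths pair up the four ports, say as $\{p,p'\}$ and $\{r,r'\}$. By (2), $P\setminus\{p,p'\}$ and $P\setminus\{r,r'\}$ lie in $K$, so $pp'$ and $rr'$ are edges of $g$, and they form a pm. For instance $\{\emptyset,P\}$ is not a Kekulé cell.
* $\emptyset\notin K$ and $g$ has a pm, say $ab,cd\in E(g)$, so $\{c,d\},\{a,b\}\in K$. If $K$ is a Kekulé cell, switch with $F_1=\{a,b\}$, $F_2=\{c,d\}$. The path from $a$ cannot end at $b$, since then $\emptyset\in K$. If it ends at $c$, then $\{b,c\},\{a,d\}\in K$; if it ends at $d$, then $\{b,d\},\{a,c\}\in K$. Either way $g$ has a second pm. Conversely, suppose $g$ has at least two pms. Their union is a 4-cycle, which after renaming is $ac,cb,bd,da$. If $g$ is just this 4-cycle, then $K=K_1$. If $g$ has one more edge, say $ab$, add the edge $ab$ to our six-vertex graph: when $ab$ is used, $u$ and $v$ must be matched to each other, so the only new free set is $\{c,d\}$. If $g$ is complete, join both $u$ and $v$ to all four ports and to each other. Then every pair of ports can be covered, but never four of them.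

So for four ports and $P\in K$, a single inner edge $uv$ always suffices, if anything does. We want a bound of this kind for every $k$.

## Matching theory that will be used

For a graph $H$, the *deficiency* $\operatorname{def}(H)$ is the number of vertices missed by a maximum matching. It has the same parity as $|V(H)|$.

**Tutte's condition, easy direction.** If for some $U\subseteq V(H)$ the graph $H-U$ has more than $|U|$ components of odd order, then $H$ has no pm: in a pm each odd component must send an edge to its own vertex of $U$.

**Berge's theorem.** A matching $M$ is maximum if and only if there is no $M$-augmenting path, that is, no $M$-alternating path between two distinct uncovered vertices. Augmenting along such a path keeps all covered vertices covered.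

**Definition.** A graph is *factor-critical* if deleting any one vertex leaves a graph with a pm. Its order is then odd. A single vertex and a triangle are factor-critical; so is every odd cycle.

**Gallai–Edmonds theorem** (Lovász–Plummer, *Matching Theory*, Thm 3.2.1). For a graph $H$ let $D$ be the set of vertices missed by some maximum matching, $A=N_H(D)\setminus D$, $C=V(H)\setminus(A\cup D)$, and $d=\operatorname{def}(H)$. Then every component of $H[D]$ is factor-critical, and $H[D]$ has exactly $|A|+d$ components. By the definition of $A$ there are no edges between $D$ and $C$.

*Example.* Let $H$ be our six-vertex graph with edges $au,bu,uv,cv,dv$. The two vertices $u,v$ can cover at most two of the ports, so $d=2$, and every port is missed by some maximum matching (with edges $u\cdot$ and $v\cdot$), while $u,v$ never are: a maximum matching has two edges, and four of the five edges contain exactly one of $u,v$, while $uv$ cannot be extended by another edge. Hence $D=\{a,b,c,d\}$, $A=\{u,v\}$, $C=\emptyset$, and $H[D]$ has $4=|A|+d$ components, all singletons.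

Edmonds' matching algorithm, which finds a maximum matching in polynomial time, and the Tutte matrix will be needed only for Theorem 2.

## Shrinking by a bypass, and where it stops

**Step 1. The standing assumptions.** *This step fixes a smallest realization in the convenient case $P\in K$.*

Let $K\ne\emptyset$ be a Kekulé cell, $F_0\in K$, $T=P\setminus F_0$. Then $P\in K^T$, and a realization of $K^T$ with $n$ vertices twists back to one of $K$ with at most $n+k$ vertices (Lemma 1). So for Theorem 1 it suffices to show:

> A Kekulé cell $K$ with $P\in K$ has a realization with at most $k+(k-2)^+(|K|+2)2^k$ vertices.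

From now on $P\in K$, and $G=(V,E)$ is **a realization of $K$ with the fewest vertices**. Let $W=V\setminus P$. For each $F\in K$ fix a pm $M_F$ of $G-F$. In particular $M_0:=M_P$ is a pm of $G[W]$. Put $N=|M_0|=|W|/2$, so that
$$|V|=k+2N. \tag{3}$$
We must bound $N$. By parity, $|F|\equiv k\pmod 2$ for all $F\in K$. Let $\mathcal N$ be the set of all $F'\subseteq P$ with $F'\notin K$ and $|F'|\equiv k\pmod 2$: the non-members that parity does not exclude.

**Step 2. Removing one edge of $M_0$.** *This step produces a smaller graph from $G$ and records why its cell must be different.*

For $e=uv\in M_0$ let $G'_e$, the *bypass* of $e$, arise from $G$ by deleting $u,v$ and adding all missing edges $xy$ with $x\in N(u)\setminus\{v\}$, $y\in N(v)\setminus\{u\}$, $x\neq y$. Since $u,v\in W$, it is a port graph with port set $P$.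

We have $K(G)\subseteq K(G'_e)$. Indeed, take a pm of $G-F$. If it contains $uv$, delete that edge. Otherwise it contains $ux$ and $vy$ with $x\ne y$; replace these two edges by $xy$. In both cases we get a pm of $G'_e-F$.

Since $G'_e$ has fewer vertices than $G$, minimality gives $K(G'_e)\neq K$. So there is some $F'\in K(G'_e)\setminus K$, and since $|V(G'_e)|=|V|-2$, parity gives $F'\in\mathcal N$. We say that $e$ is **bad for $F'$** if $F'\in K(G'_e)\setminus K$. We have shown:
$$\text{every }e\in M_0\text{ is bad for some }F'\in\mathcal N. \tag{4}$$

In the opening example, $M_0=\{uv\}$, and $G'_{uv}$ is the 4-cycle $ac,cb,bd,da$. The edge $uv$ is bad for $F'=\emptyset$.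

Now a natural attempt is a count. There are at most $2^k$ sets $F'$ to blame, so $N$ is bounded if each $F'$ is blamed by a bounded number of edges. This last condition can fail badly for a realization that is not the smallest one. Let $P=\{p,p'\}$. For $i=1,\dots,n$ take a triangle on $\{s_i,s_i',s_i''\}$ and a vertex $z_i$ adjacent to $s_i$, to $p$ and to $p'$. The pm of the non-ports is $\{z_is_i,\ s_i's_i'':i\le n\}$, so $P$ is a free set. The only other candidate is $\emptyset$, and it is not a free set: deleting the $n$ vertices $z_i$ leaves $n+2$ odd components, namely $n$ triangles and the two ports. So the cell is $\{P\}$. But bypassing $z_is_i$ joins both $p$ and $p'$ to both $s_i'$ and $s_i''$, and then $ps_i'$, $p's_i''$ together with the untouched edges $z_ls_l,s_l's_l''$ ($l\neq i$) form a pm. All $n$ edges $z_is_i$ are bad for the same set $\emptyset$, although $k=2$ and $|K|=1$.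

The graph is of course far from minimal, since two isolated ports realize $\{P\}$. What the example tells us is that minimality has to be used for something other than bypasses as well. It even suggests for what: the harmful edges run from the vertices $z_i$ into the triangles, and a triangle is a factor-critical piece that could be shrunk to a point.

## Which edges can be bad for a given non-member

**Step 3. The Gallai–Edmonds sets of a non-member.** *This step attaches to each $F'\in\mathcal N$ a barrier explaining why $F'\notin K$, and collects the numbers that go with it.*

Let $F'\in\mathcal N$. Put $Q=P\setminus F'$, $q=|Q|$, $H=G-F'$, and take the Gallai–Edmonds sets $D,A,C$ and $d=\operatorname{def}(H)$. Note that $W\subseteq V(H)$ and that the ports of $H$ are the $q$ elements of $Q$.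

The number $q=k-|F'|$ is even, so $|V(H)|=2N+q$ is even, and so is $d$. By (1), $H$ has no pm. Hence $d\ge2$. On the other side, $M_0$ is a matching of $H$ that misses only the $q$ ports. So
$$2\le d\le q\le k. \tag{5}$$
Call the vertex set of a component of $H[D]$ a *$D$-component*, and call it *portless* if it contains no port. There are $|A|+d$ $D$-components, and at most $q$ of them contain a port. So
$$\text{there are at least }|A|+d-q\text{ portless }D\text{-components}. \tag{6}$$

**Lemma 3.** If $e=uv\in M_0$ is bad for $F'\in\mathcal N$, then (with $H,A,C,D$ for $F'$) at least one of $u,v$ lies in $A$. If the other one lies in $D$, its $D$-component has at least $3$ vertices.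

*This step locates the bad edges: all other bypasses leave a barrier standing.*

*Proof.* Let $H'=G'_e-F'$. Since $u,v\in W\subseteq V(H)$, the graph $H'$ is obtained from $H$ by bypassing $uv$ inside $H$: the new edges of $H'$ are the pairs $xy$ with $x\in N_H(u)\setminus\{v\}$, $y\in N_H(v)\setminus\{u\}$, $x\ne y$ that are not edges of $H$. Badness says that $H'$ has a pm.

*Case $u,v\notin A$.* Since $uv\in E(H)$ and there are no $D$–$C$ edges, either $u,v\in C$, or $u,v\in D$; in the latter case they lie in one $D$-component $S$. All neighbors of $u$ and $v$ in $H$ lie in $C\cup A$, respectively in $S\cup A$, so all new edges lie inside $C\cup A$, respectively inside $S\cup A$. Therefore all $D$-components (other than $S$, in the second situation) are still components of $H'-A$, and they are odd. In the second situation, $S\setminus\{u,v\}$ is a union of components of $H'-A$, because no edge of $H'-A$ leaves it. It has odd size, so at least one of these components is odd. In both situations $H'-A$ has at least $|A|+d>|A|$ odd components, so $H'$ has no pm, a contradiction.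

*Case $u\in A$ and $\{v\}$ is a $D$-component.* Then $N_H(v)\subseteq A$. So every new edge $xy$ has its end $y$ in $A'=A\setminus\{u\}$. Consequently $H'-A'=H-A-v$, and the $D$-components other than $\{v\}$ are odd components of it. Their number is $|A|+d-1=|A'|+d>|A'|$. Again $H'$ has no pm, a contradiction. The case with $u,v$ exchanged is the same, because the bypass treats $u$ and $v$ symmetrically.

The two cases together are the claim. $\square$

In the opening example with $F'=\emptyset$, the bad edge $uv$ lies inside $A=\{u,v\}$. In the triangle example, $A=\{z_1,\dots,z_n\}$: the maximum matchings miss $d=(n+2)-n=2$ vertices, so each matches all $z_i$ into distinct odd components, and $p$, $p'$ and all triangle vertices can be missed. The bad edges $z_is_i$ run from $A$ to portless $D$-components of size $3$. These large portless components are what we now have to control.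

## Contracting factor-critical pieces

**Lemma 2 (few fat components).** For $F'\in\mathcal N$, the number $r$ of portless $D$-components $S$ with $|S|\geq3$ is at most $|K|(k-2)/2$.

*This step uses minimality a second time, through contraction. Part (a) says that a fat piece which survives in $G$ must be used heavily by some $M_F$; part (b) says that each $M_F$ can use only few pieces heavily.*

*Proof.* (a) *For every portless $D$-component $S$ with $|S|\ge3$ there is $F\in K$ such that $M_F$ has at least $3$ edges leaving $S$.* We have $S\subseteq W$, so $M_F$ covers $S$. Since $|S|$ is odd, the number of $M_F$-edges leaving $S$ is odd. Suppose it is $1$ for every $F\in K$. Let $G/S$ arise from $G$ by replacing $S$ by one new non-port vertex $s$, adjacent to all vertices outside $S$ that have a neighbor in $S$. Its port set is $P$.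

* Each $M_F$ induces a pm of $G/S-F$: discard its edges inside $S$, and replace the single edge $s'x$ leaving $S$ by $sx$. So $K\subseteq K(G/S)$.
* Conversely, let $M$ be a pm of $G/S-F$ for some $F\subseteq P$. It covers $s$, say by $sx$. Choose $s'\in S$ adjacent to $x$ in $G$. Since $S \subseteq V(H)$, the graph $G[S]=H[S]$ is factor-critical, so $G[S]-s'$ has a pm. Replace $sx$ by $s'x$ together with this pm. The result is a pm of $G-F$. So $K(G/S)\subseteq K$.

Hence $K(G/S)=K$, with fewer vertices than $G$ has, contradicting minimality.

(b) *For each $F\in K$, at most $(k-2)/2$ portless $D$-components have at least $3$ edges of $M_F$ leaving them.* For a portless $S$ let $x_S$ be the number of $M_F$-edges leaving $S$; it is odd, hence at least $1$. The neighbors of $S$ in $H$ outside $S$ lie in $A$, and the vertices of $G$ outside $H$ form $F'$. Since $M_F$ covers no vertex of $F$, the edges counted by the $x_S$ end in $A\cup(F'\setminus F)$. Each vertex of this set is an end of at most one of them. So $\sum_S x_S\le|A|+|F'\setminus F|$, the sum being over portless $S$. By (6) there are at least $|A|+d-q$ portless components, and with (5)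
$$\sum_S(x_S-1)\le |F'\setminus F|+q-d\le |F'|+q-d=k-d\le k-2 .$$
Each $S$ with $x_S\ge3$ contributes at least $2$ to the left side, and no term is negative.

By (a), each of the $r$ components is counted in (b) for some $F\in K$. So $r\le|K|(k-2)/2$. $\square$

**Lemma 4.** Each $F'\in\mathcal N$ has at most $c:=(k-2)\bigl(1+|K|/2\bigr)$ bad edges $e\in M_0$.

*This step counts: almost all of $A$ is used up by $M_0$-edges to portless singletons, which by Lemma 3 are not bad.*

*Proof.* Let $n_1$ and $n_2$ be the numbers of $M_0$-edges inside $A$ and between $A$ and $C$. Let $y$ be the number of $M_0$-edges between $A$ and $D$-components that contain ports. For a portless $D$-component $S$ let $x_S$ now be the number of $M_0$-edges leaving $S$. It is odd, since $M_0$ covers $S\subseteq W$. All these edges go to $A$, because $M_0\subseteq E(G[W])\subseteq E(H)$. Counting the vertices of $A\cap W$ by the $M_0$-edges covering them,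
$$|A|\ \ge\ 2n_1+n_2+y+\sum_{S\text{ portless}}x_S. \tag{7}$$
By Lemma 3, a bad edge has an end in $A$, and its other end lies in $A$, in $C$, or in a $D$-component with at least $3$ vertices. So the number $b$ of bad edges satisfies
$$b\ \le\ n_1+n_2+y+\sum_{S\text{ portless},\ |S|\ge3}x_S. \tag{8}$$
A portless singleton has $x_S=1$. By (6) and the definition of $r$ there are at least $|A|+d-q-r$ portless singletons. Subtracting their contribution from (7) and comparing with (8),
$$b\le|A|-(|A|+d-q-r)=q-d+r\le k-2+r ,$$
where the last inequality uses $q\le k$ and $d\ge2$. Lemma 2 gives $b\le (k-2)+(k-2)|K|/2=c$. $\square$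

**Step 4. The end of the proof of Theorem 1.** *This step is the pigeonhole count that failed before.*

If $\mathcal N=\emptyset$, then $N=0$ by (4), and $|V|=k$. If $\mathcal N\ne\emptyset$, then $k\ge2$ by (5). By (4) every edge of $M_0$ is bad for some $F'\in\mathcal N$, and by Lemma 4 each $F'$ has at most $c$ bad edges. So
$$N\le|\mathcal N|\,c\le 2^k(k-2)\bigl(1+|K|/2\bigr),$$
and by (3)
$$|V|=k+2N\le k+(k-2)(|K|+2)2^k .$$
Twisting back adds at most $k$ vertices. This proves Theorem 1, and **the class $KC$ is decidable**. $\blacksquare$

## Copies of an edge in place of its bypass

We turn to Theorem 2. The factor $2^k$ came from $N\le|\mathcal N|c$, where all of $\mathcal N$ might be needed to blame the edges of $M_0$. Consider the table with rows $F'\in\mathcal N$ and columns $e\in M_0$ that marks which $e$ is bad for which $F'$. Every column has a mark and every row has at most $c$ marks. If the marks were the nonzero entries of a matrix of small rank $\rho$, then we would get $N\le c\rho$ (Step 8 below). So we want to express "$F'\in K(G'_e)$" by a number, and the numbers should depend on $(F',e)$ in a low-rank way.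

Pfaffians express the existence of a pm. But $G'_e$ is awkward here: it deletes two vertices and adds edges throughout the graph, differently for each $e$. We want a modification of $G$ that leaves $G$ intact and only adds a bounded number of vertices. Again $G$, $M_0$, $N$, $\mathcal N$, $c$ are as above, with $P\in K$ and $G$ vertex-minimal.

**Definition.** For $e=uv\in M_0$ and $j\ge0$, let $G^j=G^j_e$ arise from $G$ by adding non-ports $u_1,\dots,u_j,v_1,\dots,v_j$. Each $u_i$ is adjacent to $N_G(u)$ and to all $v_l$; each $v_i$ is adjacent to $N_G(v)$ and to all $u_l$.

Since $v\in N_G(u)$ and $u\in N_G(v)$, the vertices $u,u_1,\dots,u_j$ all have the neighborhood $N_G(u)\cup\{v_1,\dots,v_j\}$ in $G^j$, and $v,v_1,\dots,v_j$ all have the neighborhood $N_G(v)\cup\{u_1,\dots,u_j\}$. Adding the edge $u_{j+1}v_{j+1}$ to matchings shows $K(G^j)\subseteq K(G^{j+1})$.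

*Example.* In the six-vertex graph with $e=uv$, the graph $G^1$ has the pm $au,\ cv,\ bu_1,\ dv_1$. So $\emptyset\in K(G^1)$: one copy of the bottleneck lets the second path through.

**Lemma 5.** $K(G'_e)=\bigcup_jK(G^j_e)$.

*This step says that the bypass is the same as having as many copies as one likes.*

*Proof.* "$\subseteq$": Take a pm of $G'_e-F$ and let $x_1y_1,\dots,x_my_m$ be its edges not in $E(G)$, named so that $x_i\in N(u)\setminus\{v\}$ and $y_i\in N(v)\setminus\{u\}$. If $m=0$, add $uv$; this is a pm of $G-F=G^0-F$. If $m\ge1$, use $G^{m-1}$: replace each $x_iy_i$ by the edge from $x_i$ to the $i$-th vertex of $u,u_1,\dots,u_{m-1}$ and the edge from $y_i$ to the $i$-th vertex of $v,v_1,\dots,v_{m-1}$. This is a pm of $G^{m-1}-F$.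

"$\supseteq$": Take a pm of $G^j-F$. Delete all its edges between $\{u,u_1,\dots,u_j\}$ and $\{v,v_1,\dots,v_j\}$. The $u$-copies still covered and the $v$-copies still covered are equal in number, say $m$, and they are matched to $2m$ distinct vertices $x_1,\dots,x_m\in N_G(u)\setminus\{v\}$ and $y_1,\dots,y_m\in N_G(v)\setminus\{u\}$. Replace these edges by $x_1y_1,\dots,x_my_m$, which are edges of $G'_e$. The result is a pm of $G'_e-F$. $\square$

The number of copies in Lemma 5 is not bounded in advance. The next lemma shows that two copies already detect whether a bypass changes the cell.

**Lemma 6.** If $K(G^2_e)=K(G)$, then $K(G^j_e)=K(G)$ for all $j$.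

*Proof.* Suppose the conclusion fails. The cells $K(G^0)\subseteq K(G^1)\subseteq\cdots$ increase and $K(G^2)=K(G^0)=K(G)$, so there is $j\ge2$ with
$$K(G)=K(G^1)=\dots=K(G^j)\quad\text{and some } F\in K(G^{j+1})\setminus K(G).$$

**Step 5. The deficiencies.** *This step shows that all of $G^0-F,\dots,G^j-F$ have deficiency exactly $2$.*

Let $\delta_i=\operatorname{def}(G^i-F)$. Since $G^{j+1}-F$ has a pm, all the graphs $G^i-F$ have even order, so all $\delta_i$ are even; $\delta_{j+1}=0$, and $\delta_i\ge2$ for $i\le j$. Deleting two vertices from a graph increases the deficiency by at most $2$: take a maximum matching and drop the edges at the deleted vertices. And adding the pair $u_i,v_i$ does not increase the deficiency, since we may add the edge $u_iv_i$ to a matching. So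
$$\delta_i\le\delta_{i-1}\le\delta_i+2. \tag{9}$$
Hence $\delta_j=2$.

Suppose not all $\delta_i$ with $i\le j$ equal $2$. Going down from $j$ to the first exception, (9) and evenness give some $i$ with $1\le i\le j$, $\delta_i=2$, $\delta_{i-1}=4$. The graph $G^i-P$ has a pm, namely $M_0$ with the edges $u_lv_l$. It is a matching of $G^i-F$ that covers all non-ports. Augmenting it to a maximum matching keeps covered vertices covered (Berge), so we get a maximum matching of $G^i-F$ missing exactly two vertices, both ports, $p$ and $p'$. So $F\cup\{p,p'\}\in K(G^i)$. On the other hand, a matching of $G^{i-1}-F-\{p,p'\}$ is a matching of $G^{i-1}-F$ with two more missed vertices, so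
$$\operatorname{def}(G^{i-1}-F-\{p,p'\})\ge\delta_{i-1}-2=2,$$
and $F\cup\{p,p'\}\notin K(G^{i-1})$. This contradicts $K(G^{i-1})=K(G^i)$. So $\delta_i=2$ for all $i\le j$.

**Step 6. Three idle edges and one path.** *This step finds a path that must use three copied edges and shortcuts it.*

Since $j\ge2$, we may take a maximum matching $M$ of $G^{j-2}-F$. It misses exactly two vertices, $p$ and $p'$. Put $f_i=u_iv_i$ for $i=j-1,j,j+1$. Then $M^+=M\cup\{f_{j-1},f_j,f_{j+1}\}$ is a matching of $\Gamma=G^{j+1}-F$ that misses exactly $p,p'$. As $\Gamma$ has a pm, there is an $M^+$-augmenting path, and it runs from $p$ to $p'$.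

*Every such path $R$ contains all three $f_i$.* All inner vertices of $R$ are covered by $M^+$-edges of $R$. So if $R$ does not contain $f_i$, it avoids $u_i$ and $v_i$ (which are not $p,p'$). Then $R$ augments $M^+\setminus\{f_i\}$ to a pm of $\Gamma-\{u_i,v_i\}$. This graph is isomorphic to $G^j-F$ by an isomorphism fixing the ports. So $F\in K(G^j)=K(G)$, a contradiction.

Take such a path $R$ and traverse it from $p$ to $p'$. Of the three edges $f_i$, two are traversed in the same direction, say $f_a$ and later $f_b$, both from the $u$-end to the $v$-end (the other direction is symmetric). Let $\varepsilon$ be the vertex after $v_b$: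
$$R=p\dots u_av_a\dots u_bv_b\,\varepsilon\dots p'.$$
It exists since $v_b\ne p'$, and $v_b\varepsilon\notin M^+$. As $v_a$ and $v_b$ have the same neighbors in $\Gamma$,
$$p\dots u_av_a\,\varepsilon\dots p'$$
is a path in $\Gamma$. It is $M^+$-alternating: it enters $v_a$ by the matching edge $f_a$ and leaves by $v_a\varepsilon\notin M^+$, since $\varepsilon\neq u_a$. So it is an $M^+$-augmenting path from $p$ to $p'$ that does not contain $f_b$, contrary to what we just showed. $\square$

We conclude:
$$\text{for every }e\in M_0\text{ there is }F'\in\mathcal N\text{ with }F'\in K(G^2_e); \tag{10}$$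
$$\text{for each }F'\in\mathcal N\text{ at most }c\text{ edges }e\in M_0\text{ satisfy }F'\in K(G^2_e). \tag{11}$$
For (10): by Step 2, $K(G'_e)\ne K(G)$, so by Lemma 5 some $K(G^j_e)\neq K(G)$, so by Lemma 6 $K(G^2_e)\ne K(G)$. As $K(G)\subseteq K(G^2_e)$, there is $F'\in K(G^2_e)\setminus K$, and $F'\in\mathcal N$ by parity, since $|V(G_e^2)|=|V|+4$. For (11): $K(G^2_e)\subseteq K(G'_e)$ by Lemma 5, so such $e$ are bad for $F'$, and Lemma 4 applies.

## Pfaffians and a matrix of small rank

**Recalled facts.** Let $B$ be a skew-symmetric matrix over a field of characteristic $0$, with rows and columns indexed by a finite ordered set $I$, and let $B[Y]$ denote the submatrix with index set $Y$. For $|Y|$ even, $\operatorname{Pf}B[Y]$ is the sum, over all partitions of $Y$ into pairs $\{x_1,y_1\},\dots,\{x_m,y_m\}$ with $x_i<y_i$, of $\pm\prod_iB_{x_iy_i}$, where the sign is that of the permutation sorting $x_1,y_1,x_2,y_2,\dots,x_m,y_m$. For $|Y|$ odd the Pfaffian is $0$, and for $Y=\emptyset$ it is $1$. One has $\det B[Y]=(\operatorname{Pf}B[Y])^2$. For instance, $\operatorname{Pf}B[\{1,2,3,4\}]=B_{12}B_{34}-B_{13}B_{24}+B_{14}B_{23}$.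

The *Tutte matrix* $X$ of a graph has, for an order of the vertices, $X_{xy}$ equal to an indeterminate of its own for each edge $xy$ with $x<y$, $X_{yx}=-X_{xy}$, and all other entries $0$. In its Pfaffian the nonzero terms are distinct monomials, one for each pm. So a graph has a pm if and only if its Tutte matrix is nonsingular (*Tutte's criterion*).

In the exterior algebra with basis vectors $\epsilon_x$ ($x\in I$), let $\epsilon_Y$ be the product of the $\epsilon_x$, $x\in Y$, in increasing order, and put $\omega=\sum_{x<y}B_{xy}\,\epsilon_x\wedge\epsilon_y$. Products $\epsilon_x\wedge\epsilon_y$ commute with each other, so in $\omega^m$ each set of $m$ disjoint pairs occurs $m!$ times, with the sign of the corresponding Pfaffian term; sets of pairs that are not disjoint give $0$. Therefore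
$$\exp(\omega)=\sum_m\frac{\omega^m}{m!}=\sum_{Y\subseteq I}\operatorname{Pf}(B[Y])\,\epsilon_Y. \tag{12}$$

**Step 7. Encoding the relation "$F'\in K(G^2_e)$" by Pfaffians.** *This step builds the matrix $t$ and shows that its rank is small.*

Assume $\mathcal N\neq\emptyset$ (otherwise $N=0$ by (4)). Let $\mathbb F$ be the field of rational functions over $\mathbb Q$ in independent indeterminates for all edges of $G$ and, for each $e\in M_0$, for all additional edges of $G^2_e$. Let $X$ be the Tutte matrix of $G$, and $X_e$ the Tutte matrix of $G^2_e$ extending $X$. Put $Z=Z_e=\{u_1,v_1,u_2,v_2\}$. Since $G[W]$ has a pm, $X[W]$ is nonsingular. Define the Schur complement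
$$B_e=X_e[P\cup Z]-X_e[P\cup Z,\,W]\;X[W]^{-1}\,X_e[W,\,P\cup Z].$$
It is skew-symmetric, because $X_e$ and $X[W]^{-1}$ are. Only $X$ enters its $P$-part, so $B:=B_e[P]$ does not depend on $e$. This is what we gain from adding copies instead of bypassing. The block determinant formula gives, for $Y\subseteq P\cup Z$,
$$\det X_e[W\cup Y]=\det X[W]\cdot\det B_e[Y].$$
So by Tutte's criterion $G^2_e[W\cup Y]$ has a pm if and only if $\operatorname{Pf}B_e[Y]\ne0$. For $F'\in\mathcal N$ and $Q=P\setminus F'$ we apply this to $Y=Q$ and to $Y=Q\cup Z$:
$$F'\in K(G)\iff\operatorname{Pf}B[Q]\ne0,\qquad F'\in K(G^2_e)\iff t(F',e):=\operatorname{Pf}B_e[Q\cup Z]\neq0. \tag{13}$$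

*Example.* For the six-vertex graph write $X_{au}=\alpha$, $X_{bu}=\beta$, $X_{cv}=\gamma$, $X_{dv}=\delta$, $X_{uv}=\xi$. Then $(X[W]^{-1})_{uv}=-1/\xi$, and one finds $B_{ac}=-\alpha\gamma/\xi$, $B_{ad}=-\alpha\delta/\xi$, $B_{bc}=-\beta\gamma/\xi$, $B_{bd}=-\beta\delta/\xi$, $B_{ab}=B_{cd}=0$. So each of the four pairs can be covered, but
$$\operatorname{Pf}B=-B_{ac}B_{bd}+B_{ad}B_{bc}=-\frac{\alpha\beta\gamma\delta}{\xi^2}+\frac{\alpha\beta\gamma\delta}{\xi^2}=0,$$
in agreement with $\emptyset\notin K_1$. The two pms of the 4-cycle cancel.

Order $P\cup Z$ with $P$ first. With $\omega_e=\sum_{x<y}(B_e)_{xy}\,\epsilon_x\wedge\epsilon_y$, write $\omega_e=\omega_P+\omega'_e$, where $\omega_P$ collects the terms with both factors from $P$. It does not depend on $e$. Since $\omega_P$ and $\omega_e'$ commute, $\exp(\omega_e)=\exp(\omega_P)\wedge\exp(\omega'_e)$. By (12), the coefficient of $\epsilon_Q\wedge\epsilon_Z=\epsilon_{Q\cup Z}$ on the left is $t(F',e)$, and $\exp(\omega_P)=\sum_{Y\subseteq P}\operatorname{Pf}(B[Y])\epsilon_Y$. Let $\beta_e(R)$ be the coefficient of $\epsilon_R\wedge\epsilon_Z$ in $\exp(\omega'_e)$. Comparing coefficients,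
$$t(F',e)=\sum_{R\subseteq Q}\pm_{Q,R}\,\operatorname{Pf}(B[Q\setminus R])\,\beta_e(R), \tag{14}$$
where $\pm_{Q,R}$ is the sign in $\epsilon_{Q\setminus R}\wedge\epsilon_R=\pm\epsilon_Q$; it depends only on $Q$ and $R$.

Which $R$ contribute? Each term of $\omega'_e$ has at least one factor from $Z$, hence at most one from $P$. A product of such terms that yields $\epsilon_R\wedge\epsilon_Z$ has exactly $|Z|=4$ factors from $Z$, so it has at most $4$ factors from $P$; and its total number of factors is even. So $\beta_e(R)=0$ unless $|R|\le4$ and $|R|$ is even. For $R=\emptyset$ the summand is $\operatorname{Pf}(B[Q])\,\beta_e(\emptyset)=0$ by (13), because $F'\notin K$. Only the sets $R\subseteq P$ with $|R|=2$ or $|R|=4$ remain.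

Thus (14) writes the matrix $t=(t(F',e))_{F'\in\mathcal N,\,e\in M_0}$ as a product: the left factor has entries $\pm_{Q,R}\operatorname{Pf}(B[Q\setminus R])$ (or $0$ if $R\not\subseteq Q$), which depend only on $F'$ and $R$, and the right factor has entries $\beta_e(R)$, which depend only on $R$ and $e$. Hence
$$\operatorname{rank}t\le\binom k2+\binom k4. \tag{15}$$

**Step 8. Sparse rows and small rank leave few columns.** *This step extracts a triangular submatrix and bounds $N$.*

By (10) and (13) every column of $t$ is nonzero. By (11) and (13) every row has at most $c$ nonzero entries. Choose greedily columns $e_1,e_2,\dots$ and rows $F_1,F_2,\dots$: let $e_i$ be a column with $t(F_l,e_i)=0$ for all $l<i$, and $F_i$ a row with $t(F_i,e_i)\neq0$. After $s$ steps, the columns no longer eligible are those with a nonzero entry in one of the rows $F_1,\dots,F_s$, and there are at most $sc$ of them. So we can continue while $sc<N$. Let $s$ be the final number of steps; then $sc\ge N$. The submatrix with rows $F_1,\dots,F_s$ and columns $e_1,\dots,e_s$ is triangular with nonzero diagonal, so $\operatorname{rank}t\ge s$. With (15),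
$$N\le sc\le c\Bigl(\tbinom k2+\tbinom k4\Bigr)=(k-2)\Bigl(1+\tfrac{|K|}2\Bigr)\Bigl(\tbinom k2+\tbinom k4\Bigr).$$
By (3), $|V|=k+2N\le k+(k-2)(|K|+2)\bigl(\binom k2+\binom k4\bigr)$. If $\mathcal N=\emptyset$ then $|V|=k$. Twisting back by Lemma 1 adds at most $k$ vertices, and the bound of Theorem 2 follows. Whether the factor $|K|$ can be removed, so that the number of vertices is bounded by a polynomial in $k$ alone, is left open here.

## Checking a certificate in polynomial time

**Step 9. $KC\in\mathrm{NP}$.** *This step verifies $K(G)=K$ without running through all $2^k$ port assignments.*

The case $K=\emptyset$ is trivial: accept. Otherwise the certificate is a port graph $G$ with port set $P$ and at most $2k+(k-2)^+(|K|+2)\bigl(\binom k2+\binom k4\bigr)$ vertices. This is polynomial in the input length, and by Theorem 2 a certificate with $K(G)=K$ exists if and only if $K\in KC$.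

To verify $K(G)=K$, process the ports one by one. After $i$ ports, keep the list of all partial assignments ("free" or "covered" for each of the first $i$ ports) that extend to a member of $K(G)$. Whether a given partial assignment extends is tested by one matching computation with Edmonds' algorithm. Delete the ports decided free, turn the set of undecided ports into a clique, and, if the number of remaining vertices is odd, add a dummy vertex adjacent to all undecided ports. A pm of this auxiliary graph exists if and only if the assignment extends:

* Given an extension $F\in K(G)$, take a pm of $G-F$. It lies in the auxiliary graph and leaves uncovered there only the undecided ports in $F$, and the dummy if present. As the auxiliary graph has even order, these are even in number. They form a clique, so they can be paired off.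
* Conversely, given a pm of the auxiliary graph, delete the added edges and the dummy. Only undecided ports become uncovered. So this is an almost-perfect matching of $G$ that leaves free all ports decided free and covers all ports decided covered, and its free set extends the assignment.

Passing from $i$ to $i+1$ ports means testing two continuations of each entry. If a list ever exceeds $|K|$ entries, reject: distinct extendable partial assignments for the same ports extend to distinct members of $K(G)$, so $|K(G)|>|K|$. Otherwise there are at most $2|K|$ tests per port, and the final list is $K(G)$, which is compared with $K$. The whole verification takes polynomial time. This proves Theorem 2. $\blacksquare$
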